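# Degree sequences that force a cycle factor but not a Hamiltonian cycle

## Non-Hamiltonian 2-strong digraphs of every order from six on

Throughout, a *digraph* $D$ is a finite directed graph without loops and without multiple arcs; two opposite arcs $xy$ and $yx$ are allowed. Its *order* $n\ge 2$ is its number of vertices. We write $d_1^+\le d_2^+\le\cdots\le d_n^+$ for its outdegrees in nondecreasing order and $d_1^-\le d_2^-\le\cdots\le d_n^-$ for its indegrees in nondecreasing order.

**Theorem 1.** For every $n\ge 6$ there is a strong digraph $D_n$ of order $n$, indeed a 2-strong one (it is strong, and it stays strong after deleting any one vertex), which is not Hamiltonian and which satisfies, for each integer $k$ with $1\le k<n/2$,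
$$d_k^+\le k\ \Rightarrow\ d_{n-k}^-\ge n-k\qquad\text{and}\qquad d_k^-\le k\ \Rightarrow\ d_{n-k}^+\ge n-k. \tag{NW}$$
Moreover, the indegree and outdegree sequences of $D_n$ coincide.

**Theorem 2.** For $2\le n\le 5$, every strong digraph of order $n$ satisfying (NW) is Hamiltonian.

**Theorem 3.** For every $n$, every strong digraph of order $n$ satisfying (NW) has a 1-factor, that is, a spanning set of vertex-disjoint directed cycles.

The conjecture behind these statements is due to Nash-Williams (1975) and is taken here from "Cycles in Digraphs— A Survey": every strong digraph satisfying (NW) is Hamiltonian. Theorem 1 says that this is false for every order $n\ge 6$. Together with Theorem 2, the conjecture holds for order $n$ if and only if $n\le 5$, so the smallest counterexamples have order $6$. Theorem 3 says what survives: the failure is never due to the absence of a cycle factor. Nothing is claimed about 3-strong digraphs.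

## Reading the condition (NW)

**Definition (strong, Hamiltonian).** A digraph is *strong* if every vertex can be reached from every other along a directed path. It is *Hamiltonian* if it has a directed cycle through all $n$ vertices; for $n=2$ the 2-cycle $xyx$ counts. We write $x\to y$, and say that $x$ *dominates* $y$, if $xy$ is an arc. The sets of out-neighbours and in-neighbours of $v$ are $N^+(v)$ and $N^-(v)$, with sizes $d^+(v)$ and $d^-(v)$; these two numbers are the *semidegrees* of $v$, and $d(v)=d^+(v)+d^-(v)$. Two distinct vertices are *nonadjacent* if there is no arc between them in either direction.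

In a strong digraph of order at least $2$ all semidegrees are at least $1$.

**Definition (2-strong).** $D$ is *2-strong* if $D$ is strong and $D-v$ is strong for every vertex $v$. For example, the *bidirected path* $x\leftrightarrow m\leftrightarrow z$ (both arcs between $x$ and $m$, both between $m$ and $z$, none between $x$ and $z$) is strong but not 2-strong: delete $m$.

**Definition (1-factor).** A *1-factor* of $D$ is a spanning set of vertex-disjoint directed cycles. Equivalently, it is a bijection $\sigma:V\to V$ with $v\to\sigma(v)$ for all $v$. Since there are no loops, $\sigma$ has no fixed points, and its cycles as a permutation are directed cycles of $D$ of length at least $2$. For example, two disjoint 2-cycles on four vertices form a 1-factor. A Hamiltonian cycle is a 1-factor with exactly one cycle.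

Now (NW) in words. The inequality $d_k^+\le k$ says that at least $k$ vertices have outdegree at most $k$. The inequality $d_{n-k}^-\ge n-k$ says that at least $k+1$ vertices (those in positions $n-k,\dots,n$) have indegree at least $n-k$. So the first half of (NW) reads: if there are $k$ vertices of small outdegree, there must be $k+1$ vertices of large indegree to compensate. The two orderings are independent, so a vertex may stand low in one sequence and high in the other.

Reversing all arcs exchanges the two sequences, hence exchanges the two halves of (NW). It preserves strongness and Hamiltonicity. So we may reverse arcs whenever it is convenient.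

Two quick tests. The directed cycle of order $n\ge3$ is Hamiltonian but fails (NW): $d_1^+=1\le 1$, while $d_{n-1}^-=1<n-1$. The bidirected path of order $3$ also fails: both its sequences are $1,1,2$, so $d_1^+\le 1$, but $d_2^-=1<2$. The second test is about to decide order $3$.

## Orders two and three by hand

For $n=2$ there is no $k$ with $1\le k<1$, so (NW) is empty. A strong digraph on two vertices has both arcs, and it is the 2-cycle.

**Lemma 4.** A strong digraph of order $3$ that is not Hamiltonian is a bidirected path.

*Proof.* A strong digraph contains a cycle. Ours has no 3-cycle, so it contains a 2-cycle $xmx$. Let $z$ be the third vertex; it has at least one in-arc and at least one out-arc. If $x\to z$ and $z\to m$, then $x\,z\,m\,x$ is a 3-cycle. If $m\to z$ and $z\to x$, then $m\,z\,x\,m$ is a 3-cycle. Neither occurs. Suppose $x\to z$. Then $z\not\to m$, so $z\to x$ because $z$ has an out-arc; and then $m\not\to z$. So $z$ is joined in both directions to $x$ and is not adjacent to $m$. Otherwise $m\to z$, and the same argument with $x$ and $m$ exchanged shows that $z$ is joined in both directions to $m$ and is not adjacent to $x$. In both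 cases $D$ is a bidirected path. $\blacksquare$

We have just seen that the bidirected path violates (NW) at $k=1$. So Theorem 2 holds for $n=2$ and $n=3$. Orders $4$ and $5$ come in the last section; Lemma 4 will be used there again.

## The condition forces a cycle factor

A sensible way to try to prove the conjecture is in two stages: first find a 1-factor, then merge its cycles into one. The first stage always works, and it is Theorem 3. The tool is Hall's theorem: a bipartite graph with two sides of equal size has a perfect matching unless some set $A$ on the left has fewer than $|A|$ neighbours on the right.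

*Proof of Theorem 3.* Suppose $D$ is strong, satisfies (NW), and has no 1-factor.

**Step 1: turn the missing 1-factor into two sets with no arcs between them.** Take a left copy and a right copy of $V$, and join the left copy of $u$ to the right copy of $v$ when $u\to v$. A perfect matching of this bipartite graph is a bijection $V\to V$ along arcs, i.e. a 1-factor. There is none, so by Hall's theorem there is a nonempty $A\subseteq V$ with $|N^+(A)|<|A|=:a$, where $N^+(A)=\bigcup_{v\in A}N^+(v)$. Then $|V\setminus N^+(A)|\ge n-(a-1)=n+1-a\ge 1$, and we choose $B\subseteq V\setminus N^+(A)$ with $|B|=n+1-a$. There are no arcs from $A$ to $B$.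

**Step 2: read off degree bounds.** Each of the $a$ vertices of $A$ has outdegree at most $n-|B|=a-1$. Each of the $n+1-a$ vertices of $B$ has all its in-neighbours outside $A$, hence indegree at most $n-a$. Therefore
$$d_a^+\le a-1,\qquad d_{n+1-a}^-\le n-a. \tag{1}$$
All semidegrees are at least $1$ and $A,B$ are nonempty, so $a-1\ge1$ and $n-a\ge 1$. Put $k=a-1$; then $1\le k\le n-2$. (For $n=2$ this is already a contradiction.)

**Step 3: contradict (NW), from the out-side if $k$ is small and from the in-side if $k$ is large.**

Suppose $k<n/2$. Then $d_k^+\le d_{k+1}^+=d_a^+\le k$, so (NW) gives $d_{n-k}^-\ge n-k$. But $n-k=n+1-a$, so (1) gives $d_{n-k}^-\le n-a=n-k-1$, a contradiction.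

Suppose $k\ge n/2$. Put $j=n-a=n-k-1$. Then $j\ge 1$ and $j\le n/2-1<n/2$. By (1), $d_j^-\le d_{j+1}^-=d_{n+1-a}^-\le n-a=j$, so (NW) gives $d_{n-j}^+\ge n-j$, that is, $d_a^+\ge a$. This contradicts (1). $\blacksquare$

## Merging two cycles changes a sign

For the second stage, let $\sigma$ be a 1-factor with several cycles. The simplest merge picks $u$ and $v$ on different cycles with $u\to\sigma(v)$ and $v\to\sigma(u)$, and replaces the arcs $u\sigma(u)$, $v\sigma(v)$ by $u\sigma(v)$, $v\sigma(u)$. The new 1-factor is $\sigma$ composed with the transposition $(u\,v)$, and the two cycles have become one.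

Here is where this can stop. A permutation of $n$ points with $c$ cycles has sign $(-1)^{n-c}$. So the merge changes the sign, and a Hamiltonian cycle is a 1-factor of sign $(-1)^{n-1}$. If every 1-factor of a digraph has the opposite sign $(-1)^n$, then no merge can produce a Hamiltonian cycle, however clever it is. The degree condition (NW) says nothing visible about signs. So we look for a digraph whose 1-factors all have the wrong sign.

Permutations of three points offer a way to control signs by forbidding a few arcs. A permutation $\pi$ of $\{1,2,3\}$ with $\pi(i)\ne i$ for all $i$ is one of the two 3-cycles, and these are even. More generally: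

**Lemma 5.** Let $\alpha$ and $\rho$ be permutations of $\{1,2,3\}$ with $\rho(i)\ne\alpha(i)$ for $i=1,2,3$. Then $\rho$ and $\alpha$ have the same sign.

*Proof.* The permutation $\alpha^{-1}\rho$ (first $\rho$, then $\alpha^{-1}$) has no fixed point, since $\alpha^{-1}\rho(i)=i$ would mean $\rho(i)=\alpha(i)$. So it is a 3-cycle, hence even. $\blacksquare$

So let a cycle alternate between two three-element sets $X$ and $Y$. Forbid the identity pattern on the way from $X$ to $Y$, and forbid a *transposition* pattern on the way back. By Lemma 5 the way there is even and the way back is odd, so the round trip $X\to Y\to X$ is odd. A Hamiltonian cycle would need it to be a 3-cycle, which is even.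

## The counterexample of order six

Let $V(D_6)=X\cup Y$ with $X=\{x_1,x_2,x_3\}$ and $Y=\{y_1,y_2,y_3\}$, and take the arcs

* $x_i\to y_j$ for all $i\ne j$;
* $y_i\to y_j$ for all $i\ne j$;
* $y_1\to x_1,x_3$; $\quad y_2\to x_2,x_3$; $\quad y_3\to x_1,x_2$.

The arcs missing from $X$ to $Y$ are $x_iy_i$: the identity. The arcs missing from $Y$ to $X$ are $y_1x_2$, $y_2x_1$, $y_3x_3$: the transposition $(1\,2)$.

**The degrees and (NW).** Each $x_i$ has outdegree $2$ and indegree $2$. Each $y_j$ has outdegree $2+2=4$ and indegree $2+2=4$. Both sequences are $2,2,2,4,4,4$. For $k=1$ we have $d_1^\pm=2>1$, so nothing is required. For $k=2$ we have $d_2^\pm=2\le2$, and $d_4^\mp=4\ge4$, as required. No other $k$ satisfies $1\le k<3$.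

**Every 1-factor of $D_6$ has exactly two cycles.** Let $\sigma$ be a 1-factor. It sends the three vertices of $X$ to three distinct vertices of $Y$, hence onto $Y$, and therefore sends $Y$ onto $X$. Write $\sigma(x_i)=y_{\pi(i)}$ and $\sigma(y_j)=x_{\rho(j)}$. Then $\pi(i)\neq i$ for all $i$, so $\pi$ is even; and $\rho$ avoids the transposition $(1\,2)$, so $\rho$ is odd by Lemma 5. Hence $\rho\pi$ (first $\pi$, then $\rho$) is odd, i.e. a transposition of $\{1,2,3\}$. Each cycle of $\rho\pi$ of length $\ell$ is a directed cycle of length $2\ell$ in $D_6$. So $\sigma$ consists of one 4-cycle and one 2-cycle. In particular, $D_6$ is not Hamiltonian.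

One such 1-factor is $x_1\,y_2\,x_3\,y_1\,x_1$ together with $x_2\,y_3\,x_2$; all six arcs are in the list. This is exactly the situation in which merging fails.

The degrees alone do not decide the matter. Suppose we change the arcs from $Y$ to $X$ to $y_j\to x_i$ for all $i\ne j$, so that the identity is forbidden both ways. Both sequences are still $2,2,2,4,4,4$, but now $x_1\,y_2\,x_3\,y_1\,x_2\,y_3\,x_1$ is a Hamiltonian cycle.

## What (NW) forces when vertices are added

Let us try to enlarge $D_6$ to order $n=q+6$ by a set $Z$ of $q\ge1$ new vertices, keeping the arcs that leave $X$ exactly as they are. Then the three vertices of $X$ still have outdegree $2$, so $d_3^+\le 3$. Since $n\ge7$, the value $k=3$ is now in range, and (NW) asks for four vertices of indegree at least $n-3$. A vertex of $Z$ is dominated by no vertex of $X$, so its indegree is at most $n-1-3=n-4$: too small. Only three of the four vertices can be in $Y$, so one of them is in $X$, say $x_3$. No vertex of $X$ dominates $x_3$, so all $n-3$ vertices of $Y\cup Z$ must dominate it.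

In particular $y_3\to x_3$, and the forbidden pattern from $Y$ back to $X$ has a hole: the way back may now be the identity, which is even. The remedy is to ensure that a Hamiltonian cycle can never use $y_3x_3$ and can never go from $y_3$ to $x_3$ through $Z$ either. We do this with two restrictions:

* the only vertex of $X$ dominated by a vertex of $Z$ is $x_3$, so that all of $Z$ must be visited on the way to $x_3$;
* one vertex $z_1\in Z$ has only $y_1$ and $y_2$ as in-neighbours, so that this visit must start from $y_1$ or $y_2$.

The second restriction cannot be dropped. For $q=1$, if we also allowed $y_3\to z_1$, then $x_1\,y_2\,x_2\,y_3\,z_1\,x_3\,y_1\,x_1$ would be a Hamiltonian cycle of the digraph $D_7$ defined next.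

## The digraphs $D_n$ for $n\ge7$ and their degrees

Let $n=q+6$ with $q\ge1$, and let $V(D_n)=X\cup Y\cup Z$ with $X,Y$ as above and $Z=\{z_1,\dots,z_q\}$. The arcs are

1. $x_i\to y_j$ for $i\ne j$;
2. all arcs inside $Y$, and all arcs from $Z$ to $Y$;
3. $y_1\to x_1$, $\ y_2\to x_2$, $\ y_3\to x_1$, $\ y_3\to x_2$, and $y_j\to x_3$ for $j=1,2,3$;
4. $z\to x_3$ for all $z\in Z$;
5. $y_1\to z_1$, $\ y_2\to z_1$, and $y_j\to z_b$ for $j=1,2,3$ and $b\ge2$;
6. $z_a\to z_b$ for all $a\ne b$ with $b\ge2$.

So $N^-(z_1)=\{y_1,y_2\}$, and the only out-neighbour in $X$ of any $z\in Z$ is $x_3$. Counting gives the following table, in which sums for $y_j$ and $z_b$ are split by the three sets.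

| vertex | outdegree | indegree |
|---|---|---|
| $x_1,x_2$ | $2$ | $2$ |
| $x_3$ | $2$ | $3+q$ |
| $y_1,y_2$ | $2\,(Y)+2\,(X)+q\,(Z)=q+4$ | $2\,(X)+2\,(Y)+q\,(Z)=q+4$ |
| $y_3$ | $2\,(Y)+3\,(X)+(q-1)\,(Z)=q+4$ | $2\,(X)+2\,(Y)+q\,(Z)=q+4$ |
| $z_1$ | $3\,(Y)+1\,(X)+(q-1)\,(Z)=q+3$ | $2$ |
| $z_b,\ b\ge2$ | $3\,(Y)+1\,(X)+(q-2)\,(Z)=q+2$ | $3\,(Y)+(q-1)\,(Z)=q+2$ |

The vertices $x_3$ and $z_1$ swap roles between the two columns: $x_3$ has outdegree $2$ and indegree $q+3$, and $z_1$ has outdegree $q+3$ and indegree $2$. Hence both sequences equal
$$2,2,2,\underbrace{q+2,\dots,q+2}_{q-1},\,q+3,\,q+4,\,q+4,\,q+4. \tag{2}$$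
For $D_7$ this is $2,2,2,4,5,5,5$.

**Verification of (NW) for $n\ge7$.** The two sequences coincide, so write $d_k$ for $d_k^+=d_k^-$. In (2), positions $1$ to $3$ carry $2$; positions $4$ to $q+2$ carry $q+2$; position $q+3$ carries $q+3$; positions $q+4$ to $q+6$ carry $q+4$.

* For $k=1$: $d_1=2>1$, so nothing is required.
* For $k=2$: $d_2=2$, and $d_{n-2}=d_{q+4}=q+4=n-2$, as required.
* For $k=3$: $d_3=2$, and $d_{n-3}=d_{q+3}=q+3=n-3$, as required.
* For $4\le k<n/2$: this forces $n\ge9$, so $q\ge3$. Then $k<(q+6)/2<q+2$, so $k$ is one of the positions $4,\dots,q+2$ and $d_k=q+2>k$. Nothing is required.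

So (NW) holds for every $D_n$ with $n\ge6$, and the indegree and outdegree sequences coincide.

## Two neighbours each way in a complete triangle: $D_n$ is 2-strong

Let $n\ge6$. The set $Y$ induces a complete digraph on three vertices. We check that every vertex outside $Y$ has at least two out-neighbours and at least two in-neighbours in $Y$.

Out-neighbours in $Y$: each $x_i$ has two, each $z\in Z$ has three. In-neighbours in $Y$: $x_1$ has $y_1,y_3$; $x_2$ has $y_2,y_3$; $x_3$ has at least $y_1,y_2$; $z_1$ has $y_1,y_2$; each $z_b$ with $b\ge2$ has all of $Y$.

Delete at most one vertex. At least two vertices of $Y$ remain, and they induce a complete digraph, which is strong. Every other remaining vertex has lost at most one out-neighbour and at most one in-neighbour in $Y$, so it still dominates a remaining vertex of $Y$ and is dominated by one. Hence every remaining vertex can reach the rest of $Y$ and can be reached from it, and the remaining digraph is strong. So $D_n$ is 2-strong.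

## The parity contradiction for every $n\ge6$

Put $q=n-6\ge0$, with $Z=\emptyset$ if $q=0$. Suppose that $C$ is a Hamiltonian cycle of $D_n$.

**Step 1: the passage from $X$ to $Y$ is an even permutation.** All out-neighbours of each $x_i$ lie in $Y$. The successors of $x_1,x_2,x_3$ on $C$ are three distinct vertices, so they are all of $Y$. Write the successor of $x_i$ as $y_{\pi(i)}$. Then $\pi$ is a permutation of $\{1,2,3\}$ with $\pi(i)\ne i$, because $x_i\not\to y_i$. So $\pi$ is a 3-cycle and is even.

**Step 2: cut $C$ into three paths, in order to define the passage from $Y$ back to $X$.** By Step 1, all predecessors on $C$ of the vertices of $Y$ lie in $X$. Delete from $C$ the three arcs $x_iy_{\pi(i)}$. Three disjoint paths remain, which together cover all vertices. Each vertex of $Y$ has lost its incoming arc, so it is the start of a path; each vertex of $X$ has lost its outgoing arc, so it is the end of a path. With three paths this accounts for all starts and ends, so all internal vertices lie in $Z$. Let the path that starts at $y_j$ end at $x_{\rho(j)}$. Then $\rho$ is a permutation of $\{1,2,3\}$.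

**Step 3: show that $\rho$ is odd.** By Lemma 5 with $\alpha=(1\,2)$, it suffices to show
$$\rho(1)\ne2,\qquad \rho(2)\ne1,\qquad \rho(3)\ne3. \tag{3}$$

Let $q=0$. There are no internal vertices, so the paths are single arcs $y_jx_{\rho(j)}$. The arcs $y_1x_2$, $y_2x_1$, $y_3x_3$ are absent from $D_6$, so (3) holds.

Let $q\ge1$. If a path contains a vertex of $Z$, then its last vertex in $Z$ is followed on the path by a vertex of $X$, which must be $x_3$. So a path that meets $Z$ ends at $x_3$. Only one path ends at $x_3$, and the paths cover $Z\ne\emptyset$; hence exactly one path $P$ meets $Z$, it contains all of $Z$, and it ends at $x_3$. The other two paths are single arcs, ending at $x_1$ and $x_2$. Since $y_1\not\to x_2$ and $y_2\not\to x_1$, we get $\rho(1)\ne2$ and $\rho(2)\ne1$. Finally, the predecessor of $z_1$ on $C$ is $y_1$ or $y_2$. It lies in $Y$, so the arc from it to $z_1$ was not deleted, and it is a vertex of $P$ in $Y$, hence the start of $P$. So the path ending at $x_3$ starts at $y_1$ or $y_2$, that is, $\rho(3)\ne3$. This proves (3). (The permutations satisfying (3) are the transpositions $(1\,3)$ and $(2\,3)$.)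

**Step 4: compare with the single cycle $C$.** Following $C$ from $x_i$, we go to $y_{\pi(i)}$ and then along a path to $x_{\rho(\pi(i))}$; this is the next vertex of $X$ on $C$. Since $C$ is one cycle through all of $x_1,x_2,x_3$, the permutation $\rho\pi$ must be a 3-cycle, hence even. But $\rho\pi$ is the product of an odd and an even permutation, hence odd. This is a contradiction, so $D_n$ is not Hamiltonian. With the two preceding sections and the order-six computation, Theorem 1 is proved. $\blacksquare$

## Orders four and five

It remains to prove Theorem 2 for $n=4,5$. Besides Lemma 4 we use one cited result.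

**Meyniel's theorem** (H. Meyniel, *J. Combin. Theory Ser. B* 14 (1973) 137–147). If $D$ is a strong digraph of order $n\ge2$ and $d(x)+d(y)\ge2n-1$ for every pair of distinct nonadjacent vertices $x,y$, then $D$ is Hamiltonian.

Let $D$ be strong of order $n\in\{4,5\}$ and satisfy (NW). All semidegrees are at least $1$.

### All semidegrees at least two

If $n=4$, then $d(x)+d(y)\ge8\ge7=2n-1$ for all pairs, and Meyniel's theorem applies.

Let $n=5$, and suppose that $D$ is not Hamiltonian.

**Step 1: locate the pair where Meyniel's condition fails, and use (NW) on it.** There are distinct nonadjacent $x,y$ with $d(x)+d(y)\le 2n-2=8$. As all semidegrees are at least $2$, we get $d^\pm(x)=d^\pm(y)=2$. So $d_2^+\le2$ and $d_2^-\le2$, and (NW) with $k=2$ gives $d_3^-\ge3$ and $d_3^+\ge3$: at least three vertices have indegree at least $3$, and at least three have outdegree at least $3$. Neither $x$ nor $y$ is among them, so in both cases they are exactly the three vertices of $W=V\setminus\{x,y\}$.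

**Step 2: find almost all arcs inside $W$.** Since $x,y$ are nonadjacent, their neighbours lie in $W$, and we can define $p,q,r,s\in W$ by
$$N^+(x)=W\setminus\{p\},\quad N^-(x)=W\setminus\{q\},\quad N^+(y)=W\setminus\{r\},\quad N^-(y)=W\setminus\{s\}.$$
If $p=r$, this vertex would be dominated by neither $x$ nor $y$ and would have indegree at most $2$, a contradiction. So $p\ne r$. If $q=s$, this vertex would dominate neither $x$ nor $y$ and would have outdegree at most $2$. So $q\ne s$. Each of $p,r$ has indegree at least $3$ and receives only one arc from $\{x,y\}$, so each is dominated by both other vertices of $W$. Likewise each of $q,s$ sends only one arc to $\{x,y\}$, so each dominates both other vertices of $W$. Let $\{t\}=W\setminus\{p,r\}$ and $\{t'\}=W\setminus\{q,s\}$. A missing arc $uv$ inside $W$ must have $v\notin\{p,r\}$ and $u\notin\{q,s\}$; so the only possibly missing arc is $t't$ (if $t\ne t'$).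

**Step 3: thread a Hamiltonian cycle through $x$ and $y$.** A permutation $(w_1,w_2,w_3)$ of $W$ gives a Hamiltonian cycle $w_1\,x\,w_2\,y\,w_3\,w_1$ as soon as
$$w_1\ne q,\qquad w_2\notin\{p,s\},\qquad w_3\ne r,\qquad w_3\to w_1.$$
Indeed these say $w_1\to x$, then $x\to w_2$ and $w_2\to y$, then $y\to w_3$, then $w_3\to w_1$. Name the vertices so that $p=a$, $r=b$, $t=c$. The conditions become $w_1\ne q$, $w_2\notin\{a,s\}$, $w_3\ne b$, $w_3\to w_1$, and the possibly missing arc is $t'c$. There are six cases for $(q,s)$ with $q\neq s$:

| $(q,s)$ | possibly missing arc | $(w_1,w_2,w_3)$ | arc $w_3w_1$ used |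
|---|---|---|---|
| $(a,b)$ | none | $(b,c,a)$ | $ab$ |
| $(b,a)$ | none | $(a,b,c)$ | $ca$ |
| $(b,c)$ | $ac$ | $(a,b,c)$ | $ca$ |
| $(c,b)$ | $ac$ | $(b,c,a)$ | $ab$ |
| $(a,c)$ | $bc$ | $(c,b,a)$ | $ac$ |
| $(c,a)$ | $bc$ | $(a,b,c)$ | $ca$ |

In each row the conditions on $w_1,w_2,w_3$ hold by inspection, and the arc used differs from the possibly missing one. So $D$ is Hamiltonian, a contradiction.

### Some semidegree equal to one

**Step 1: use (NW) at $k=1$ to find a rigid frame.** By reversal we may assume $d_1^+=1$. Then (NW) gives $d_{n-1}^-\ge n-1$, so there are two vertices $s,t$ of indegree $n-1$. Every vertex outside $\{s,t\}$ dominates both $s$ and $t$ and has outdegree at least $2$. So a vertex of outdegree $1$ lies in $\{s,t\}$; call it $s$. As $t$ has indegree $n-1$, we have $s\to t$, and so $N^+(s)=\{t\}$. Let $W=V\setminus\{s,t\}$. We have: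

* every vertex of $W$ dominates $s$ and $t$;
* no vertex of $W$ is dominated by $s$, so $N^-(w)\subseteq\{t\}\cup W$ for each $w\in W$;
* $t$ has an out-neighbour in $W$, since $D$ is strong and $s$ has none there.

It suffices to find
$$\text{a Hamiltonian path } w_1\cdots w_{n-2}\text{ of } D[W]\text{ with } t\to w_1, \tag{4}$$
because then $s\,t\,w_1\cdots w_{n-2}\,s$ is a Hamiltonian cycle. The remaining steps find such a path.

**Step 2: the order $n=4$, where $W=\{c,d\}$.** If $d_1^-\ge2$, then $N^-(c)=\{t,d\}$ and $N^-(d)=\{t,c\}$, so $t\to c\to d$ and $cd$ satisfies (4). If $d_1^-=1$, then (NW) gives $d_3^+\ge3$, so two vertices have outdegree $3$. Neither is $s$, so at least one is in $W$, say $c$; thus $c\to d$. If $t\to c$, then $cd$ satisfies (4). Otherwise $t\to d$, since $t$ has an out-neighbour in $W$; and $d^+(t)<3$, so the other vertex of outdegree $3$ is $d$. Then $d\to c$, and $dc$ satisfies (4).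

**Step 3: the order $n=5$ with $d_1^-\ge2$, by the component structure of $D[W]$.** Every $w\in W$ has at least two in-neighbours in $\{t\}\cup W$, hence at least one in $W$. Let $K$ be an *initial* strong component of $D[W]$, meaning that no arc of $D[W]$ enters $K$ from outside; such a component always exists. (For example, in the digraph with the single arc $uv$, the initial component is $\{u\}$.) A component $K$ with one vertex would give a vertex of $W$ without in-neighbours in $W$. So $|K|\ge2$.

If $|K|=3$, then $D[W]$ is strong. If $D[W]$ has a 3-cycle, traverse it starting at an out-neighbour of $t$ and stopping after three vertices; this path satisfies (4). If not, then by Lemma 4 $D[W]$ is a bidirected path $e\leftrightarrow f\leftrightarrow g$ with $e,g$ nonadjacent. The only in-neighbour of $e$ in $W$ is $f$, and $d^-(e)\ge2$, so $t\to e$. Then $efg$ satisfies (4).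

If $|K|=2$, say $K=\{e,f\}$, then $e\leftrightarrow f$, and the third vertex $g$ of $W$ dominates neither $e$ nor $f$. So $e$ and $f$ each have exactly one in-neighbour in $W$, and hence $t\to e$ and $t\to f$. The vertex $g$ has an in-neighbour in $\{e,f\}$. If $f\to g$, then $efg$ satisfies (4); if $e\to g$, then $feg$ does.

**Step 4: the order $n=5$ with $d_1^-=1$, using vertices of outdegree $4$.** By (NW) with $k=1$, $d_4^+\ge4$, so at least two vertices have outdegree $4$; neither is $s$. We distinguish whether two of them lie in $W$.

Suppose two of them, $a$ and $b$, are in $W=\{a,b,c\}$. Then $a\leftrightarrow b$, $a\to c$ and $b\to c$. If $t\to a$, use $abc$. If $t\to b$, use $bac$. Otherwise $t\to c$. As $D$ is strong, some arc enters $\{a,b\}$; neither $s$ nor $t$ dominates a vertex of $\{a,b\}$, so $c\to a$ or $c\to b$. Use $cab$ or $cba$ respectively.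

Otherwise the vertices of outdegree $4$ are $t$ and exactly one $a\in W=\{a,b,c\}$. So $t\to a,b,c$ and $a\to b,c$, and (4) only needs some Hamiltonian path of $D[W]$. If $d_2^-\le2$, then (NW) with $k=2$ gives $d_3^+\ge3$, so at least three vertices have outdegree at least $3$. As $s$ is not one of them, $b$ or $c$ is; by symmetry say $b$. It dominates $s$, $t$ and at least one vertex of $W$. If $b\to a$, then $bac$ is a Hamiltonian path of $D[W]$; if $b\to c$, then $abc$ is. If $d_2^-\ge3$, then at most one vertex of $D$ has indegree below $3$, so at least two vertices $e,f\in W$ have indegree at least $3$. Since $N^-(e)$ and $N^-(f)$ lie in $\{t\}\cup W$, each of $e,f$ is dominated by both other vertices of $W$. With $g$ the third vertex of $W$, we have $g\to e\to f$, and $gef$ is a Hamiltonian path of $D[W]$.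

In all cases $D$ is Hamiltonian. This proves Theorem 2, and with Theorem 1 the conjecture holds for order $n$ exactly when $n\le5$. $\blacksquare$
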